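\title{Noetherian cancellative monoids are finitely generated}

\begin{abstract}
We prove that every right noetherian cancellative monoid is finitely generated, as conjectured by Brookes, Miller, et al. Such a monoid embeds in a group of right fractions with the ascending chain condition on subgroups, and the main step is to show that the group of units is commensurated in this group. For cancellative monoids that satisfy only the ascending chain condition on right ideals, we give four equivalent conditions under which finite generation reduces to finite generation of the group of units; they hold when that group is virtually polycyclic or torsion. An iterated ascending HNN extension shows that the chain condition on right ideals alone does not imply finite generation, even when the group of units is finitely presented.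
\end{abstract}

\section{Introduction}

Let $S$ be a monoid with identity $1$. An \emph{$S$-act} is a set $X$ with a map $X\times S\to X$, $(x,s)\mapsto x\cdot s$, such that $(x\cdot s)\cdot t=x\cdot(st)$ and $x\cdot 1=x$ for all $x\in X$ and $s,t\in S$. Acts are to monoids what right modules are to rings. The act $X$ is \emph{finitely generated} if $X=A\cdot S=\{a\cdot s: a\in A,\ s\in S\}$ for some finite $A\subseteq X$. A \emph{congruence} on $X$ is an equivalence relation $\sim$ such that $x\sim y$ implies $x\cdot s\sim y\cdot s$ for all $s\in S$, and for a relation $R$ on $X$ we write $R^\sharp$ for the smallest congruence containing $R$. The monoid $S$ is an $S$-act under right multiplication, and the congruences on this act are the \emph{right congruences} of $S$. The \emph{free} act $F^S_B$ on a set $B$ is the disjoint union of $|B|$ copies of the act $S$, and $X$ is \emph{finitely presented} if $X\cong F^S_B/R^\sharp$ with $B$ and $R$ finite.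

The monoid $S$ is \emph{(right) noetherian} if every finitely generated $S$-act is finitely presented. Two equivalent forms of the definition are that every right congruence of $S$ equals $R^\sharp$ for some finite relation $R$ on $S$, and that $S$ satisfies the ascending chain condition (ACC) on right congruences. We use only the last form.

To see what the condition measures, compare it with ACC on \emph{right ideals}, the subsets $I\subseteq S$ with $IS\subseteq I$. Collapsing a right ideal to a point gives a right congruence, so a noetherian monoid has ACC on right ideals. But right congruences see much more. A group $G$ has only one nonempty right ideal, whereas its right congruences correspond to its subgroups: if $\rho$ is a right congruence, then $(g,h)\in\rho$ if and only if $(gh^{-1},1)\in\rho$, so the class $H$ of $1$ is a subgroup and $\rho$ is the relation $Hg=Hh$. Thus a group is noetherian exactly when it has ACC on subgroups, that is, when all of its subgroups are finitely generated. In particular a noetherian group is finitely generated.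

It is known that a noetherian monoid is finitely generated (as a monoid) if it is a group, or commutative, or inverse; here \emph{inverse} means that every $x$ has a unique $y$ with $xyx=x$ and $yxy=y$. A monoid is \emph{cancellative} if each of $xy=xz$ and $yx=zx$ implies $y=z$. The conjecture of Brookes, Miller, et al., stated in \cite{source}, is that every noetherian cancellative monoid is finitely generated. We prove it.

\begin{theorem}\label{thm:main}
Every noetherian cancellative monoid is finitely generated.
\end{theorem}

The group case suggests this answer: we shall see that a noetherian cancellative monoid $S$ embeds in a group $G$ of fractions with ACC on subgroups, so $G$ is finitely generated. This does not pass to $S$ for free. The submonoid $\{(0,0)\}\cup\{(i,j): i\ge0,\ j\ge1\}$ of $\mathbb Z^2$ is not finitely generated, since no $(i,1)$ is a sum of two nonzero elements; it also fails ACC on right ideals, since no $(i,1)$ lies in the right ideal generated by the others. So the chain conditions on subgroups of $G$ and on right ideals of $S$ have to be played against each other.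

Most of the argument needs only ACC on right ideals, and we state what it gives under that hypothesis. Let $S$ be a cancellative monoid with ACC on right ideals and let $U$ be its group of units. Then $S$ embeds in a group $G=\{ab^{-1}:a,b\in S\}$, its \emph{group of right fractions} (Section~\ref{sec:fractions}). For subgroups $A,B$ of a group we write
\[
A\lesssim B\quad\text{if}\quad [A:A\cap B]<\infty ,
\]
and $A,B$ are \emph{commensurable} if $A\lesssim B$ and $B\lesssim A$. A subgroup $H\le G$ is \emph{small} if $H\lesssim yUy^{-1}$ for some $y\in G$, and a \emph{maximal small subgroup} is one that is maximal under inclusion among small subgroups. A \emph{left divisor} of $x\in S$ is an element $y\in S$ with $x\in yS$. Angle brackets denote the submonoid generated.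

\begin{theorem}\label{thm:structure}
Let $S$ be a cancellative monoid with ACC on right ideals, with group of units $U$ and group of right fractions $G$.
\begin{enumerate}
\item[(I)] The following conditions are equivalent:
\begin{enumerate}
\item[(i)] $S$ has ACC on principal left ideals;
\item[(ii)] every $x\in S$ has only finitely many left divisors up to right multiplication by units;
\item[(iii)] for every $x\in S$, the number of factors in factorizations of $x$ into nonunits is bounded;
\item[(iv)] $S\cap xUx^{-1}\subseteq U$ for all $x\in S$.
\end{enumerate}
\item[(II)] If these conditions hold, then $S=\langle U,a_1,\dots,a_k\rangle$ for some finite set of nonunits $a_i$, and $S$ is finitely generated if and only if $U$ is.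
\item[(III)] Conditions \textup{(i)--(iv)} hold in each of the following cases:
\begin{enumerate}
\item[(A)] $G$ has a maximal small subgroup (for example, $G$ has ACC on subgroups); in this case, moreover, $U$ and $gUg^{-1}$ are commensurable for every $g\in G$;
\item[(B)] $U$ is virtually polycyclic;
\item[(C)] $U$ is torsion.
\end{enumerate}
\end{enumerate}
\end{theorem}

A subgroup $U$ of $G$ that is commensurable with all of its conjugates is said to be \emph{commensurated} in $G$.

\begin{corollary}\label{cor:cases}
\begin{enumerate}
\item[(a)] A cancellative monoid with ACC on right ideals whose group of units is virtually polycyclic (for example finite or trivial) is finitely generated.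
\item[(b)] Every noetherian cancellative monoid satisfies \textup{(i)--(iv)}, is finitely generated, and has its group of units commensurated in its group of right fractions.
\end{enumerate}
\end{corollary}

In Theorem~\ref{thm:main}, ``noetherian'' cannot be weakened to ``ACC on right ideals''. Any group that is not finitely generated shows this; the next theorem shows it with a finitely presented group of units.

\begin{theorem}\label{thm:sharp}
There is a cancellative monoid $S$ in which every nonempty right ideal is principal (so $S$ has ACC on right ideals) and whose group of units is finitely presented, but which is not finitely generated.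
\end{theorem}

Section~\ref{sec:fractions} constructs $G$ and turns divisibility in $S$ into an order on $G/U$. Section~\ref{sec:division} proves parts (I) and (II) of Theorem~\ref{thm:structure}, which reduce finite generation to condition (iv) on conjugates of $U$. Section~\ref{sec:comm} contains the main step, the commensuration of $U$, and completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:structure}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Right ideals and the group of fractions}\label{sec:fractions}

For a cancellative monoid $S$ we always write $U$ for the group of units and $M=S\setminus U$ for the set of nonunits.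

\begin{lemma}\label{lem:units}
Let $S$ be a cancellative monoid.
\begin{enumerate}
\item[(a)] If a product of elements of $S$ is a unit, then so is each factor. Hence $M$ is empty or a two-sided ideal.
\item[(b)] If $x=ax'$ with $a,x'\in S$, then $Sx\subseteq Sx'$, with equality if and only if $a\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to treat two factors. Let $ab=u\in U$ and $c=bu^{-1}$, so that $ac=1$. Then $cac=c$, and canceling $c$ on the right gives $ca=1$. So $a\in U$, and $b=a^{-1}u\in U$.

(b) If $a\in U$ then $Sa=S$, so $Sx=Sx'$. Conversely, if $x'=cx=cax'$ with $c\in S$, then $ca=1$ by cancellation, and $a\in U$ by (a).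
\end{proof}

The chain condition on right ideals is easiest to use as a property of sequences.

\begin{lemma}\label{lem:W}
A monoid $S$ has ACC on right ideals if and only if it has the following property.
\begin{enumerate}
\item[(W)] For every sequence $s_1,s_2,\dots$ in $S$ there are $m<n$ with $s_n\in s_mS$.
\end{enumerate}
If \textup{(W)} holds, then every nonempty right ideal has the form $a_1S\cup\dots\cup a_kS$, and every sequence in $S$ has a subsequence $y_1,y_2,\dots$ with $y_{n+1}\in y_nS$ for all $n$. Every noetherian monoid satisfies \textup{(W)}.
\end{lemma}

\begin{proof}
If $S$ has ACC on right ideals, the chain of right ideals $s_1S\cup\dots\cup s_nS$ stabilizes, so some $s_n$ lies in $s_1S\cup\dots\cup s_{n-1}S$. Conversely, if $I_0\subsetneq I_1\subsetneq\cdots$ are right ideals, choose $s_n\in I_n\setminus I_{n-1}$; for $m<n$ we have $s_mS\subseteq I_{n-1}$, so (W) fails.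

Assume (W). If a nonempty right ideal $I$ is not a finite union of principal right ideals, we can choose $s_n\in I\setminus(s_1S\cup\dots\cup s_{n-1}S)$ for every $n$, contradicting (W). Given a sequence $(s_n)$, call an index $m$ terminal if $s_n\notin s_mS$ for all $n>m$. The terms with terminal index form a subsequence that violates (W) if it is infinite, so there are finitely many terminal indices. Starting beyond the last of them, we can pass from each chosen term $s_m$ to a later term in $s_mS$, and this builds the required subsequence.

Finally, let $\Delta$ be the equality relation on $S$. For a right ideal $I$, the relation $\Delta\cup(I\times I)$ is a right congruence. If $\emptyset\ne I\subsetneq I'$, take $x\in I$ and $y\in I'\setminus I$; the pair $(x,y)$ shows that $\Delta\cup(I\times I)\subsetneq\Delta\cup(I'\times I')$. So ACC on right congruences implies ACC on right ideals.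
\end{proof}

For example, the free monoid on $a,b$ fails (W), because no term of the sequence $ab,a^2b,a^3b,\dots$ is a prefix of another. Testing (W) on the same sequence in a cancellative monoid gives a fact that we use three times.

\begin{lemma}\label{lem:power}
Let $S$ be a cancellative monoid with ACC on right ideals, and let $a,b\in S$. Then $a^kb\in bS$ for some $k\ge1$.
\end{lemma}

\begin{proof}
By (W) there are $m<n$ and $s\in S$ with $a^nb=a^mbs$. Cancel $a^m$.
\end{proof}

In particular $aS\cap bS\ne\emptyset$ for all $a,b\in S$. Ore's theorem \cite[\S1.10]{CP} states that a cancellative monoid $S$ in which any two principal right ideals intersect embeds in a group $G$ with $G=\{ab^{-1}:a,b\in S\}$. This group is determined by $S$ up to isomorphism: given $a,b,c,d\in S$, choose $p,q\in S$ with $bp=dq$; then $ab^{-1}=cd^{-1}$ if and only if $ap=cq$, and $(ab^{-1})(dc^{-1})=(ap)(cq)^{-1}$. We regard $S$ as a submonoid of $G$. An element of $S$ is a unit exactly when its inverse in $G$ lies in $S$, so $S\cap S^{-1}=U$. In $G$, Lemma~\ref{lem:power} says that some positive power of $b^{-1}ab$ lies in $S$.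

Left divisibility in $S$ extends to $G$. For $g,h\in G$ put
\[
g\le h\quad\text{if}\quad g^{-1}h\in S .
\]
This relation is reflexive and transitive because $S$ is a submonoid. It is invariant under left multiplication by $G$. It depends only on the cosets $gU$ and $hU$, because $USU=S$, and $g\le h\le g$ holds exactly when $gU=hU$. So $\le$ is a partial order on the set $G/U$ of left cosets, and $G$ acts on $G/U$ from the left by order automorphisms. The stabilizer of the point $gU$ is
\[
D_g=gUg^{-1}.
\]
The order is \emph{directed}: every finite subset of $G$ has an upper bound. Indeed, given $g,h\in G$, write $g^{-1}h=ab^{-1}$ with $a,b\in S$; then $ga=hb$ is an upper bound of $g$ and $h$, and induction handles larger sets.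

The second consequence of the noetherian hypothesis extends the computation made for groups in the introduction.

\begin{lemma}\label{lem:subgroups}
Let $S$ be a noetherian cancellative monoid. Then its group of right fractions $G$ has ACC on subgroups, and $U$ is finitely generated as a monoid.
\end{lemma}

\begin{proof}
For $H\le G$ let $\rho_H=\{(s,t)\in S\times S: Hs=Ht\}$. This is a right congruence of $S$, and $H\le H'$ implies $\rho_H\subseteq\rho_{H'}$. If $H\subsetneq H'$, pick an element of $H'\setminus H$ and write it as $ab^{-1}$ with $a,b\in S$. Then $(a,b)\in\rho_{H'}\setminus\rho_H$. So a strictly ascending chain of subgroups gives a strictly ascending chain of right congruences, and $G$ has ACC on subgroups. Hence the subgroup $U$ is finitely generated as a group, and finitely many group generators together with their inverses generate it as a monoid.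
\end{proof}

The noetherian hypothesis is used only through Lemmas~\ref{lem:W} and~\ref{lem:subgroups}. In Sections~\ref{sec:division} and~\ref{sec:comm}, $S$ is a cancellative monoid with ACC on right ideals, and $U$, $M$, $G$, $\le$, $D_g$ are as above.

\section{Division by nonunits}\label{sec:division}

The right ideal $M$ is generated by finitely many elements $a_1,\dots,a_k$, and these, with $U$, are the natural candidates for generators of $S$: divide a nonunit on the left by some $a_i$, and repeat with the quotient until a unit appears. Condition (i) makes this procedure stop.

\begin{proof}[Proof of Theorem~\ref{thm:structure}(II)]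
Assume (i). If $M=\emptyset$ then $S=U$ and we take $k=0$. Otherwise $M=a_1S\cup\dots\cup a_kS$ with $a_i\in M$, by Lemmas~\ref{lem:units}(a) and~\ref{lem:W}. Let $S'=\langle U,a_1,\dots,a_k\rangle$ and suppose that $x_0\in S\setminus S'$. Then $x_0\in M$, so $x_0=a_{i_1}x_1$ for some index $i_1$ and some $x_1\in S$, and $x_1\notin S'$ since otherwise $x_0\in S'$. Repeating, we obtain $x_j=a_{i_{j+1}}x_{j+1}$ with $x_j\notin S'$ for all $j$. By Lemma~\ref{lem:units}(b), $Sx_0\subsetneq Sx_1\subsetneq\cdots$, contradicting (i). So $S=S'$, and $S$ is finitely generated if $U$ is. Conversely, if $X$ generates $S$, then by Lemma~\ref{lem:units}(a) every unit is a product of elements of $X\cap U$, so $X\cap U$ generates $U$.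
\end{proof}

The difficulty is now visible: the hypothesis is about right ideals, and the procedure needs a chain condition on left ideals. The following example shows that the second does not follow from the first, and how it fails.

\begin{example}\label{ex:wreath}
Let $G=\mathbb Z\times\mathbb Z[t,t^{-1}]$ as a set, with multiplication
\[
(k,f)(l,g)=(k+l,\ t^lf+g).
\]
This is a group: both bracketings of $(k,f)(l,g)(m,h)$ equal $(k+l+m,\ t^{l+m}f+t^mg+h)$, and $(k,f)^{-1}=(-k,-t^{-k}f)$. Let
\[
S=\{(k,f): k\ge0,\ f\in\mathbb Z[t],\ f(0)\ge0\}.
\]
For $(k,f),(l,g)\in S$ the constant term of $t^lf+g$ is $g(0)$ if $l\ge1$ and $f(0)+g(0)$ if $l=0$, so $S$ is a submonoid. Its units are $U=\{(0,f):f\in t\mathbb Z[t]\}$. Since $(k,f)(l,0)=(k+l,t^lf)\in S$ for any $(k,f)\in G$ and large $l$, the group of right fractions is $G$. For $(k,f),(l,g)\in S$ we have $(k,f)^{-1}(l,g)=(l-k,\ g-t^{l-k}f)$, and this lies in $S$ if and only if $k<l$, or $k=l$ and $f(0)\le g(0)$. So $\le$ on $S$ is the lexicographic order on the pairs $(k,f(0))$, which is a well-order. A nonempty right ideal is therefore generated by any of its least elements, and (W) holds.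

Put $a=(0,1)\in M$, $x=(1,0)$ and $u=(0,t)\in U$. Then $ax=(1,t)=xu$. Thus the nonunit $a=xux^{-1}$ is conjugate to a unit, and $x=a^n\cdot xu^{-n}$ for every $n$: one can divide $x$ by $a$ forever, because $a$ turns into a unit when it moves across $x$.
\end{example}

Part (I) says that a nonunit of the form $xux^{-1}$ is the only obstruction.

\begin{proof}[Proof of Theorem~\ref{thm:structure}(I)]
(iv)$\Rightarrow$(i). Suppose that $Sx_0\subsetneq Sx_1\subsetneq\cdots$, and write $x_i=a_{i+1}x_{i+1}$, where $a_{i+1}\in M$ by Lemma~\ref{lem:units}(b). The elements $x_i$ become smaller for divisibility on the right, and (W) makes one of them larger for divisibility on the left: there are $m<n$ and $t\in S$ with $x_n=x_mt$. Put $x=x_m$ and $a=a_{m+1}\cdots a_n\in M$. Then $x=ax_n=axt$, that is, $x^{-1}ax=t^{-1}$ in $G$. By Lemma~\ref{lem:power} there is $k\ge1$ with $t^{-k}=x^{-1}a^kx\in S$. So $t^k\in S\cap S^{-1}=U$, and $t\in U$ by Lemma~\ref{lem:units}(a). Therefore $a=xt^{-1}x^{-1}\in S\cap xUx^{-1}$, and (iv) gives $a\in U$, a contradiction.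

(i)$\Rightarrow$(iv). Let $x\in S$, $u\in U$ and $a=xux^{-1}\in S$. Put $x_n=xu^{-n}\in S$. Then $ax_{n+1}=xu\,u^{-n-1}=x_n$. If $a\notin U$, then $Sx_0\subsetneq Sx_1\subsetneq\cdots$ by Lemma~\ref{lem:units}(b), contradicting (i).

(i)$\Rightarrow$(ii). Suppose that $x=y_nt_n$ for $n\ge1$, with $y_n,t_n\in S$ and the cosets $y_nU$ distinct. By Lemma~\ref{lem:W} we may pass to a subsequence and assume that $y_{n+1}=y_nr_n$ with $r_n\in S$; here $r_n\notin U$ because $y_{n+1}U\neq y_nU$. Canceling $y_n$ in $y_nt_n=x=y_nr_nt_{n+1}$ gives $t_n=r_nt_{n+1}$. So $St_1\subsetneq St_2\subsetneq\cdots$, contradicting (i).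

(ii)$\Rightarrow$(iii). Let $x=b_1\cdots b_k$ with all $b_i\in M$. The left divisors $1,\ b_1,\ b_1b_2,\ \dots,\ b_1\cdots b_k$ of $x$ lie in distinct cosets of $U$: if $b_1\cdots b_iU=b_1\cdots b_jU$ with $i<j$, then $b_{i+1}\cdots b_j\in U$, contradicting Lemma~\ref{lem:units}(a). So $k+1$ is at most the number of cosets $yU$ with $y$ a left divisor of $x$.

(iii)$\Rightarrow$(i). Suppose that $Sx_0\subsetneq Sx_1\subsetneq\cdots$ with $x_i=a_{i+1}x_{i+1}$ and $a_{i+1}\in M$. No $x_n$ is a unit, since $Sx_n\ne S$. So $x_0=a_1\cdots a_nx_n$ is a factorization into $n+1$ nonunits for every $n$, contradicting (iii).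
\end{proof}

When $U$ is trivial, (iv) holds for no reason at all, and $S$ is finitely generated by part (II). The torsion case is almost as short.

\begin{proof}[Proof of Theorem~\ref{thm:structure}(III), case (C)]
If $U$ is torsion and $a\in S\cap xUx^{-1}$, then $a^n=1$ for some $n\ge1$, so $a\in U$ by Lemma~\ref{lem:units}(a).
\end{proof}

This argument needs only that some positive power of $a$ lies in $U$, and that is what the relation $xUx^{-1}\lesssim U$ provides. The rest of the proof establishes this relation.

\section{The group of units is commensurated}\label{sec:comm}

We collect the properties of $\lesssim$ that we use. Let $A,B,C,B_i$ be subgroups of $G$.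
\begin{enumerate}
\item[(L1)] If $A\lesssim B$ and $g\in G$, then $gAg^{-1}\lesssim gBg^{-1}$.
\item[(L2)] If $A\lesssim B$ and $A'\le A$, then $A'\lesssim B$, because $a(A'\cap B)\mapsto a(A\cap B)$ is an injective map of coset spaces.
\item[(L3)] If $A\lesssim B\lesssim C$, then $A\lesssim C$. Indeed $A\cap B\lesssim C$ by (L2), so $A\cap B\cap C$ has finite index in $A\cap B$, and hence in $A$.
\item[(L4)] If $A\lesssim B_i$ for $i=1,\dots,r$, then $A\cap B_1\cap\dots\cap B_r$ has finite index in $A$, being a finite intersection of subgroups of finite index.
\item[(L5)] If $A\lesssim B$ and $a\in A$, then $a^n\in B$ for some $n\ge1$, because two of the cosets $a^i(A\cap B)$, $i\ge0$, coincide.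
\item[(L6)] $A\lesssim D_g$ if and only if the $A$-orbit of $gU$ in $G/U$ is finite, because $A\cap D_g$ is the stabilizer of $gU$ in $A$.
\end{enumerate}
By (L6), a subgroup of $G$ is small exactly when it has a finite orbit on $G/U$. By (L5), one half of commensurability is all that (iv) requires.

\begin{lemma}\label{lem:tofour}
If $xUx^{-1}\lesssim U$ for all $x\in S$, then \textup{(iv)} holds.
\end{lemma}

\begin{proof}
Let $a\in S\cap xUx^{-1}$. By (L5), $a^n\in U$ for some $n\ge1$, so $a\in U$ by Lemma~\ref{lem:units}(a).
\end{proof}

\subsection*{The direction that follows from (W)}

Property (W) gives the other half. It compares $us$ with $u's$ for units $u,u'$, but it only places $s^{-1}u^{-1}u's$ in $S$, not in $U$; the first part of the proof closes this gap.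

\begin{lemma}\label{lem:forward}
For all $s\in S$ we have $U\lesssim sUs^{-1}$. Consequently, for $g,h\in G$,
\begin{equation}\label{eq:mono}
g\le h\quad\Longrightarrow\quad D_g\lesssim D_h .
\end{equation}
\end{lemma}

\begin{proof}
Let $T=\{u\in U: s^{-1}us\in S\}$, a submonoid of $U$. By Lemma~\ref{lem:power}, every $u\in U$ has a positive power in $T$. Given $v\in T$, apply this to $u=v^{-1}$: for some $k\ge1$ we have $v^{-k}\in T$, so $v^{-1}=v^{-k}v^{k-1}\in T$. Hence $T$ is a subgroup of $U$. Then $s^{-1}Ts$ is a subgroup of $G$ contained in $S$, so it is contained in $S\cap S^{-1}=U$. This gives $T\subseteq U\cap sUs^{-1}$, and the reverse inclusion holds by the definition of $T$. So $T=U\cap sUs^{-1}$.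

Suppose that $[U:T]=\infty$, and choose $u_1,u_2,\dots\in U$ with the cosets $u_nT$ distinct. By (W) there are $m<n$ with $u_ns\in u_msS$. Then $s^{-1}u_m^{-1}u_ns\in S$, so $u_m^{-1}u_n\in T$, a contradiction.

If $g\le h$, then $h=gs$ with $s\in S$, and conjugating $U\lesssim sUs^{-1}$ by $g$ gives \eqref{eq:mono}.
\end{proof}

So stabilizers grow, up to finite index, as one moves up in $G/U$, and we must show that they do not grow by an infinite amount. In Example~\ref{ex:wreath} they do: there $x^n(0,f)x^{-n}=(0,t^{-n}f)$, so $D_{x^n}=\{0\}\times t^{1-n}\mathbb Z[t]$, and each of these groups has infinite index in the next. A further hypothesis is needed.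

\subsection*{The model case}

Suppose that $G$ has ACC on subgroups and that $s\in S$ satisfies the inclusion $U\le sUs^{-1}$, not merely $U\lesssim sUs^{-1}$. Conjugating by powers of $s$ gives a chain
\[
U\le sUs^{-1}\le s^2Us^{-2}\le\cdots .
\]
It stabilizes, say $s^nUs^{-n}=s^{n+1}Us^{-n-1}$, and conjugating back gives $U=sUs^{-1}$. The growth that is absent high up in $G/U$ is absent everywhere, because $G$ acts transitively and preserves the order.

In general we only have $D_1\lesssim D_s\lesssim D_{s^2}\lesssim\cdots$. This is not a chain under inclusion, so ACC does not apply to it. The next example shows that inclusions between point stabilizers cannot be expected, and points to the right replacement.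

\begin{example}\label{ex:swap}
Let $A=\mathbb Z^2$ and $G=A\rtimes\langle x\rangle$, where $x$ has infinite order and $x^{-1}(i,j)x=(j,i)$. Let $\deg\colon G\to\mathbb Z$ be the homomorphism with kernel $A$ and $\deg x=1$. Put $U=2\mathbb Z\times\mathbb Z$ and $S=U\cup\{g\in G:\deg g\ge1\}$. Then $S$ is a submonoid with group of units $U$, and $G$ is its group of right fractions since $gx^l\in S$ for large $l$. Property (W) holds: if $\deg s_m<\deg s_n$ for some $m<n$ then $s_m\le s_n$; otherwise the degrees are eventually constant, and the elements of a given degree form only two cosets of $U$. Every subgroup $H$ of $G$ is finitely generated, since $H\cap A$ and $H/(H\cap A)$ are, so $G$ has ACC on subgroups. Here $D_1=2\mathbb Z\times\mathbb Z$ and $D_x=\mathbb Z\times2\mathbb Z$ are incomparable, and every $D_g$ is one of these two groups. Both lie in $A$ with index $2$. A small subgroup has finite, hence trivial, image under $\deg$, so the small subgroups are the subgroups of $A$. The maximal one, $A$, is not the stabilizer of a point; it is the setwise stabilizer of the two points of $G/U$ of degree $1$.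
\end{example}

\subsection*{Stabilizers of finite sets}

The setwise stabilizer of a nonempty finite subset $F\subseteq G/U$ is small, and it truly contains any subgroup that leaves $F$ invariant. This is how we turn $\lesssim$ into an inclusion. Given a small group $\Gamma$ and a point $wU$, we want a finite $\Gamma$-invariant set $F$ that is fixed pointwise by a subgroup of finite index in $D_w$. The $\Gamma$-orbit of $wU$ is the first candidate, but its other points need not lie above $wU$, and \eqref{eq:mono} controls only points above $wU$. We therefore go up once more, to a point above that whole orbit.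

\begin{lemma}\label{lem:enlarge}
Let $\Gamma\le G$ and $z,w\in G$ satisfy $\Gamma\lesssim D_z$ and $z\le w$. Then there is a small subgroup $\Gamma'$ with $\Gamma\le\Gamma'$ and $D_w\lesssim\Gamma'$.
\end{lemma}

\begin{proof}
For any $v\ge z$ we have $\Gamma\lesssim D_z\lesssim D_v$ by \eqref{eq:mono}, so the $\Gamma$-orbit of $vU$ is finite by (L3) and (L6). In particular the $\Gamma$-orbit of $wU$ is finite, and since $\le$ is directed there is $y\in G$ with $\gamma w\le y$ for all $\gamma\in\Gamma$. Then $y\ge w\ge z$, so the $\Gamma$-orbit $F$ of $yU$ is finite as well.

Every point of $F$ lies above $wU$: for $\gamma\in\Gamma$ we have $\gamma^{-1}w\le y$, and left invariance gives $w\le\gamma y$. By \eqref{eq:mono}, $D_w\lesssim D_f$ for every $fU\in F$. By (L4), the subgroup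
\[
E=D_w\cap\bigcap_{fU\in F}D_f
\]
has finite index in $D_w$.

Let $\Gamma'=\{g\in G: gF=F\}$. Then $\Gamma\le\Gamma'$ because $F$ is a $\Gamma$-orbit, and $E\le\Gamma'$ because $E$ fixes every point of $F$. The $\Gamma'$-orbit of $yU$ is contained in $F$, so $\Gamma'\lesssim D_y$ by (L6), and $\Gamma'$ is small. Finally $E\le D_w\cap\Gamma'$, so $D_w\lesssim\Gamma'$.
\end{proof}

Applied repeatedly along $1\le s\le s^2\le\cdots$ and beyond, the lemma produces an ascending chain of small subgroups that plays the role of the chain in the model case. It is quicker to start at a place where no further growth is possible.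

\begin{proof}[Proof of Theorem~\ref{thm:structure}(III), case (A)]
The trivial subgroup is small, so if $G$ has ACC on subgroups, the nonempty family of small subgroups has a maximal member.

Let $\Gamma$ be a maximal small subgroup, and fix $z\in G$ with $\Gamma\lesssim D_z$. Let $s\in S$ and $w=zs\ge z$. The group $\Gamma'$ of Lemma~\ref{lem:enlarge} is small and contains $\Gamma$, so $\Gamma'=\Gamma$. Hence
\[
zsUs^{-1}z^{-1}=D_w\lesssim\Gamma\lesssim D_z=zUz^{-1},
\]
and (L3) and (L1) give $sUs^{-1}\lesssim U$. By Lemma~\ref{lem:tofour}, condition (iv) holds.

Together with Lemma~\ref{lem:forward}, this shows that $U$ and $sUs^{-1}$ are commensurable for all $s\in S$. Write $\approx$ for commensurability, an equivalence relation by (L3) that is invariant under conjugation by (L1), and let $C=\{g\in G: U\approx gUg^{-1}\}$. If $g,h\in C$, then $U\approx gUg^{-1}\approx g(hUh^{-1})g^{-1}$, and conjugating $U\approx gUg^{-1}$ by $g^{-1}$ gives $g^{-1}Ug\approx U$. So $C$ is a subgroup containing $S$, and $C=G$.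
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:cases}(b)]
Let $S$ be a noetherian cancellative monoid. It has ACC on right ideals by Lemma~\ref{lem:W}. By Lemma~\ref{lem:subgroups}, $G$ has ACC on subgroups and $U$ is finitely generated. Case (A) shows that (i)--(iv) hold and that $U$ is commensurated in $G$, and part (II) shows that $S$ is finitely generated.
\end{proof}

The chain condition on subgroups enters this proof twice: it makes $U$ finitely generated, and it provides a maximal small subgroup. In Example~\ref{ex:wreath} condition (iv) fails, so that group has no maximal small subgroup.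

\subsection*{Virtually polycyclic units}

When $U$ is virtually polycyclic, a numerical invariant of $U$ reverses Lemma~\ref{lem:forward}, with no hypothesis on $G$. A group is \emph{polycyclic} if it has a finite subnormal series with cyclic factors, and \emph{virtually polycyclic} if it has a polycyclic subgroup of finite index. Subgroups of polycyclic groups are polycyclic (intersect the series with the subgroup), so the subgroup of finite index may be replaced by the intersection of its conjugates. A virtually polycyclic group $P$ therefore has a series
\[
1=P_0\trianglelefteq P_1\trianglelefteq\dots\trianglelefteq P_n=P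
\]
in which every factor is finite or infinite cyclic. In particular $P$ is finitely generated. For any group with such a series, the number of infinite factors is the \emph{Hirsch length} $h(P)$. It does not depend on the series, by the Schreier refinement theorem, since refining such a series does not change the number of infinite factors.

\begin{lemma}\label{lem:hirsch}
Let $P$ be a virtually polycyclic group and $K\le P$. Then $[P:K]<\infty$ if and only if $h(K)=h(P)$.
\end{lemma}

\begin{proof}
Put $K_i=K\cap P_i$. Then $K_i/K_{i-1}$ is isomorphic to the subgroup $K_iP_{i-1}/P_{i-1}$ of $P_i/P_{i-1}$, so the $K_i$ form a series of the same kind for $K$. Since $[K_iP_{i-1}:K_i]=[P_{i-1}:K_{i-1}]$, we have $[P_i:K_i]=[P_i:K_iP_{i-1}]\,[P_{i-1}:K_{i-1}]$, and so $[P:K]=\prod_i[P_i:K_iP_{i-1}]$. A subgroup of an infinite cyclic group has finite index exactly when it is infinite. So the product is finite if and only if $K_i/K_{i-1}$ is infinite whenever $P_i/P_{i-1}$ is, that is, if and only if $h(K)=h(P)$.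
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(III), case (B), and Corollary~\ref{cor:cases}(a)]
Let $U$ be virtually polycyclic, let $s\in S$, and put $K=U\cap sUs^{-1}$. By Lemma~\ref{lem:forward}, $K$ has finite index in $U$, so $h(K)=h(U)=h(sUs^{-1})$, the last two groups being isomorphic. By Lemma~\ref{lem:hirsch}, $K$ has finite index in $sUs^{-1}$, that is, $sUs^{-1}\lesssim U$. Lemma~\ref{lem:tofour} gives (iv). Since $U$ is finitely generated, so is $S$, by part (II).
\end{proof}

This completes the proofs of Theorem~\ref{thm:structure} and Corollary~\ref{cor:cases}.

\section{Principal right ideals without finite generation}\label{sec:sharp}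

Example~\ref{ex:wreath} is built in two layers. First $a$ is adjoined to $U$, which gives the group $\{0\}\times\mathbb Z[t]$; then $x$ is adjoined, and it conjugates this whole group into $U$. If one could keep adjoining elements, each conjugating everything built so far into $U$, the right ideals would remain well ordered and no finite set of elements would generate. In the example the process stops, because the nonabelian group $G$ does not embed in the abelian group $U$. To continue forever we need a group $U$ that contains a copy of every group that arises, and Higman \cite{Higman} provides one: there is a finitely presented group $U$ that contains a copy of every finitely presented group.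

Recall that for a group $H$ and an injective homomorphism $\varphi\colon H\to H$, the \emph{ascending HNN extension} is the group
\[
H^*=\langle H,x\mid x^{-1}gx=\varphi(g)\ (g\in H)\rangle .
\]
We use three facts. First, the natural map $H\to H^*$ is injective. To see this, let $L$ be the direct limit of $H\xrightarrow{\varphi}H\xrightarrow{\varphi}\cdots$, with elements $[g,i]=[\varphi(g),i+1]$. The map $g\mapsto[g,0]$ is injective because $\varphi$ is, and $[g,i]\mapsto[\varphi(g),i]$ is an automorphism of $L$ with inverse $[g,i]\mapsto[g,i+1]$. The semidirect product of $L$ with $\langle x\rangle\cong\mathbb Z$, where $l\mapsto x^{-1}lx$ is this automorphism, satisfies the relations of $H^*$, so the injection of $H$ into it factors through $H^*$. Second, if $H$ is finitely presented then so is $H^*$: both sides of $x^{-1}gx=\varphi(g)$ are multiplicative in $g$, so the relations for $g$ in a finite generating set suffice. Third, there is a homomorphism $H^*\to\mathbb Z$ that is trivial on $H$ and sends $x$ to $1$, since this assignment respects the relations.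

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $U$ be Higman's group and $G_0=U$. Given a finitely presented group $G_{n-1}\ge U$, choose an injective homomorphism $\varphi_n\colon G_{n-1}\to U\le G_{n-1}$, and let
\[
G_n=\langle G_{n-1},x_n\mid x_n^{-1}gx_n=\varphi_n(g)\ (g\in G_{n-1})\rangle .
\]
Then $G_n$ is finitely presented and contains $G_{n-1}$. Let $\varepsilon_n\colon G_n\to\mathbb Z$ be the homomorphism that is trivial on $G_{n-1}$ with $\varepsilon_n(x_n)=1$. Put
\[
G=\bigcup_nG_n,\qquad S_0=U,\qquad S_n=\bigcup_{k\ge0}x_n^kS_{n-1}\subseteq G_n,\qquad S=\bigcup_nS_n .
\]
Note that $S_{n-1}\subseteq S_n$. The one identity behind the proof is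
\begin{equation}\label{eq:absorb}
gx_n^l=x_n^l\,\varphi_n^l(g)\quad\text{with}\quad\varphi_n^l(g)\in U\qquad(g\in G_{n-1},\ l\ge1).
\end{equation}

\emph{$S$ is a cancellative monoid.} Suppose that $S_{n-1}$ is a submonoid, and let $s,s'\in S_{n-1}$ and $k,l\ge0$. If $l=0$, then $(x_n^ks)(x_n^ls')=x_n^k(ss')\in S_n$. If $l\ge1$, then $(x_n^ks)(x_n^ls')=x_n^{k+l}\varphi_n^l(s)s'$ by \eqref{eq:absorb}, and $\varphi_n^l(s)s'\in US_{n-1}\subseteq S_{n-1}$. By induction each $S_n$ is a submonoid of $G$, and so is the union $S$ of this chain. A submonoid of a group is cancellative.

\emph{The group of units is $U$.} If $x_n^ks$ and $x_n^ls'$ are mutually inverse, with $k,l\ge0$ and $s,s'\in S_{n-1}$, then applying $\varepsilon_n$ gives $k+l=0$, so $k=l=0$ and both elements lie in $S_{n-1}$. By induction the group of units of each $S_n$ is $U$. A unit of $S$ lies, with its inverse, in some $S_n$, so it lies in $U$.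

\emph{Nonempty right ideals are principal.} Every $s\in S$ has the form $s=x_n^{k_n}\cdots x_1^{k_1}u$ with $k_i\ge0$ and $u\in U$. The sequence $(k_1,k_2,\dots)$, extended by zeros, is determined by $s$: write two such expressions with the same $n$, read off $k_n=\varepsilon_n(s)$, cancel $x_n^{k_n}$, and continue with $\varepsilon_{n-1}$. Order the finitely supported sequences by comparing them at the largest index where they differ. This is a well-order (of type $\omega^\omega$): in a nonempty set of sequences, first minimize the least $n$ beyond which the sequence vanishes, then $k_n$, then $k_{n-1}$, and so on.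

Let $s,s'\in S$. If their exponent sequences are equal, then $s'\in sU$. If the sequence of $s$ is smaller, let $i$ be the largest index where the two differ, and write $s=wx_i^kp$ and $s'=wx_i^lp'$ with $k<l$, with $p,p'\in S_{i-1}$, and with $w$ the common product of powers of the $x_j$, $j>i$. Since $p^{-1}\in G_{i-1}$, identity \eqref{eq:absorb} gives
\[
s^{-1}s'=p^{-1}x_i^{l-k}p'=x_i^{l-k}\,\varphi_i^{l-k}(p^{-1})\,p'\in x_i^{l-k}US_{i-1}\subseteq S_i .
\]
In both cases $s'\in sS$. So a nonempty right ideal is generated by any of its elements with least exponent sequence. ACC on right ideals follows, since the generator of the union of an ascending chain of nonempty right ideals lies in some member of the chain.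

\emph{$S$ is not finitely generated.} A finite subset of $S$ lies in some $S_n$, so the submonoid that it generates lies in $G_n$. But $x_{n+1}\in S\setminus G_n$, because $\varepsilon_{n+1}$ vanishes on $G_n$ and $\varepsilon_{n+1}(x_{n+1})=1$.
\end{proof}

\begin{remark}
By \eqref{eq:absorb}, each $g\in G_{n-1}$ equals $\bigl(x_n\varphi_n(g)\bigr)x_n^{-1}$, so $G$ is the group of right fractions of $S$, and $G_{n-1}\le x_nUx_n^{-1}$. Thus $G_0\subsetneq G_1\subsetneq\cdots$ is a strictly ascending chain of small subgroups with union $G$.
\end{remark}

\begin{remark}
Conditions (i)--(iv) are not necessary for finite generation. The monoid $S_2=\langle U,x_1,x_2\rangle$ is finitely generated, and its nonempty right ideals are principal by the computation above, which stays inside $S_2$. But the nonunit $x_1=x_2\varphi_2(x_1)x_2^{-1}$ lies in $S_2\cap x_2Ux_2^{-1}$, so (iv) fails.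
\end{remark}

\begin{thebibliography}{9}

\bibitem{CP}
Clifford and Preston, \emph{The Algebraic Theory of Semigroups} I.

\bibitem{Higman}
Higman, \emph{Subgroups of finitely presented groups}, Proc. Roy. Soc. A 262 (1961).

\bibitem{source}
\emph{Semigroup actions and finiteness conditions},
\texttt{https://math.colorado.edu/algebralogic/nik-ruskuc2.pdf}.

\end{thebibliography}
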